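
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{A gap between the monotone crossing number\\ and the monotone pair crossing number}


\begin{abstract}
In a monotone drawing of an ordered graph, vertices appear from left to right in the given order and edges are $x$-monotone curves. The monotone crossing number is the least number of crossings in such a drawing; the monotone pair crossing number is the least number of pairs of edges that cross. We show that the two parameters are not always equal, and that their difference can grow linearly with the parameters themselves. We also show that they agree whenever the monotone pair crossing number is at most $3$.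
\end{abstract}

\section{The question and the results}

An \emph{ordered graph} is a finite simple graph $G$ with a total order on its vertex set. A \emph{monotone drawing} of $G$ is a drawing in the plane in which the vertices are distinct points, $u$ has smaller $x$-coordinate than $v$ whenever $u<v$, and every edge is an $x$-monotone curve joining its endpoints, that is, a curve that meets every vertical line at most once. As usual, no edge passes through a vertex other than its endpoints, two edges have finitely many common points, every common interior point of two edges is a proper crossing (no tangencies), and no three edges cross at the same point.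

The \emph{monotone crossing number} $\operatorname{mon-cr}(G)$ is the minimum, over all monotone drawings of $G$, of the number of crossings. The \emph{monotone pair crossing number} $\operatorname{mon-pcr}(G)$ is the minimum, over all monotone drawings of $G$, of the number of pairs of edges that cross at least once. So $\operatorname{mon-pcr}$ forgets how often a pair crosses, and $\operatorname{mon-pcr}(G)\le\operatorname{mon-cr}(G)$. Question~7.5 of \cite{thesis} asks whether equality holds for all ordered graphs.

There is a good reason to guess that it does. Over the $x$-interval between two consecutive crossings of edges $e$ and $h$, one can reroute one of the two edges along the other and remove both crossings. If the edge to be rerouted is chosen well, the total number of crossings decreases (Section~\ref{sec:reroute}). So in a drawing with the fewest crossings every two edges cross at most once, and the question becomes: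
\begin{quote}
\emph{Can one reduce the number of crossing pairs by letting some pairs of edges cross several times?}
\end{quote}
A double crossing looks wasteful, and rerouting does remove it when few pairs cross.

\begin{theorem}\label{thm:small}
If $\operatorname{mon-pcr}(G)\le 3$, then $\operatorname{mon-cr}(G)=\operatorname{mon-pcr}(G)$.
\end{theorem}

In general, however, rerouting may create new crossing pairs, and the answer to Question~7.5 is no.

\begin{theorem}\label{thm:main}
There is a connected simple ordered graph $G^*$ with
\[
\operatorname{mon-pcr}(G^*)\le 5\,503\,857\,320<5\,503\,860\,000\le \operatorname{mon-cr}(G^*).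
\]
\end{theorem}

\begin{theorem}\label{thm:linear}
For every $t\ge1$ there is a connected ordered graph $G_t$ with
\[
\operatorname{mon-cr}(G_t)-\operatorname{mon-pcr}(G_t)\ge 2680\,t
\quad\text{and}\quad
\operatorname{mon-cr}(G_t)\ge(1+4\cdot10^{-7})\operatorname{mon-pcr}(G_t).
\]
\end{theorem}

By Theorems~\ref{thm:small} and~\ref{thm:main}, the smallest value of $\operatorname{mon-pcr}(G)$ for which $\operatorname{mon-cr}(G)>\operatorname{mon-pcr}(G)$ can occur lies between $4$ and $5\,503\,857\,320$. We do not determine it, nor do we claim that the constant $1+4\cdot10^{-7}$ in Theorem~\ref{thm:linear} is optimal.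

Monotonicity enters our lower bounds through one observation. Each crossing reverses the vertical order of the two edges involved, so:

\medskip
\noindent$(*)$ \emph{If two edges are both defined on $[x,y]$ and have different heights at $x$ and different heights at $y$, then the number of their crossings strictly between $x$ and $y$ is odd if their vertical orders at $x$ and at $y$ differ, and even otherwise.}
\medskip

\noindent Here $x$ or $y$ may be the coordinate of an endpoint of one of the edges. We write $x(v)$ for the $x$-coordinate of a vertex $v$. An edge that spans $x(v)$ and does not end at $v$ passes either above or below $v$.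

Section~\ref{sec:reroute} treats rerouting and Theorem~\ref{thm:small}. Section~\ref{sec:idea} explains the idea of the counterexample on one and two gadgets. Sections~\ref{sec:weights}--\ref{sec:lower} carry it out, and Section~\ref{sec:linear} derives the linear gap.

\section{Rerouting, and few crossing pairs}\label{sec:reroute}

Call a monotone drawing \emph{polygonal} if every edge is a polygonal line.

\begin{lemma}\label{lem:poly}
Every monotone drawing can be replaced by a polygonal monotone drawing of the same graph with the same vertices, the same crossing points, and the same pairs of edges crossing at them.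
\end{lemma}

\begin{proof}
Draw vertical lines through all vertices and crossings, and one more vertical line strictly between any two consecutive ones. Replace each edge by the polygonal line through its points on these lines. Consider the slab between two neighboring lines. One of the two lines contains no vertex and no crossing, so the edges over the slab have distinct heights on it. In the given drawing no two edges meet inside the slab, so by continuity the heights on the other line are in the same order, possibly with ties (at a crossing or a common endpoint). Therefore the new segments do not meet inside the slab or on the first line. On all lines the points of the edges are unchanged, and so are the vertical orders on both sides of each crossing; hence crossings remain proper and no new ones arise.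
\end{proof}

In a polygonal drawing we regard edges as piecewise linear functions of $x$. If $e$ and $f$ cross at $x_0$, then $f-e$ changes sign at the isolated zero $x_0$, hence it is strictly monotone near $x_0$.

Let $e,h$ be edges that cross at least twice in a polygonal monotone drawing. Let $x_1<x_2$ be the coordinates of two consecutive crossings, $J=[x_1,x_2]$, and let $e_J,h_J$ be the arcs of $e,h$ over $J$. We write $|f\cap h|$ for the number of crossings of $f$ and $h$; in $|f\cap e_J|$ and $|f\cap h_J|$ with $f\ne e,h$ only crossings on these arcs count.

\begin{lemma}[Rerouting]\label{lem:reroute}
There is a monotone drawing that differs only in the edge $h$, in which $|e\cap h|$ is smaller by $2$, and in which, for each $f\neq e,h$, the number $|f\cap h|$ has changed by $|f\cap e_J|-|f\cap h_J|$.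
\end{lemma}

We denote this operation by $R(h\to e)$; interchanging the roles of $e$ and $h$ gives $R(e\to h)$.

\begin{proof}
By vertical reflection let $e$ be above $h$ inside $J$. Crossings are proper, so $h$ is above $e$ just outside $J$ on both sides. For small $\varepsilon>0$ let $J_\varepsilon\supset J$ be the slightly larger interval that reaches to the nearest point on either side where $h-e=\varepsilon$. Replace $h$ by $e+\varepsilon$ on $J_\varepsilon$ and keep it elsewhere. The new $h$ is continuous and stays above $e$ on $J_\varepsilon$, so exactly the two crossings with $e$ at $x_1$ and $x_2$ are lost.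

As $\varepsilon\to0$, the interval $J_\varepsilon$ shrinks to $J$ and the new arc approaches $e_J$. No vertex lies on $e_J$, so the new arc avoids all vertices when $\varepsilon$ is small. Let $f\ne e,h$. No third edge passes through the crossings of $e$ and $h$ at $x_1$ and $x_2$, so for small $\varepsilon$ neither the old nor the new $h$ meets $f$ near these two points. In particular the crossings of $f$ with the old $h$ over $J_\varepsilon$ are exactly those with $h_J$; they are lost. Near a crossing of $f$ with $e_J$ the function $f-e$ is strictly monotone, so $f$ crosses $e+\varepsilon$ there exactly once and properly. Away from these crossings $f$ keeps a positive distance from $e_J$. So $f$ gains exactly $|f\cap e_J|$ crossings with the new arc. There are no triple points on the new arc, since it does not meet $e$ and since near a crossing of $f$ and $e_J$ there is no edge other than $e$, $f$ and the new $h$.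
\end{proof}

With
\begin{equation}\label{eq:d}
d=\sum_{f\ne e,h}\bigl(|f\cap e_J|-|f\cap h_J|\bigr),
\end{equation}
$R(h\to e)$ and $R(e\to h)$ change the total number of crossings by $-2+d$ and $-2-d$, respectively. At least one of these numbers is negative. So, as said in the introduction, in a drawing with the fewest crossings every two edges cross at most once.

For crossing pairs the same operation is less innocent: $R(h\to e)$ may create a new crossing pair $\{f,h\}$ for each $f$ that crosses $e_J$. With at most three crossing pairs this can be controlled.

\begin{proof}[Proof of Theorem~\ref{thm:small}]
Among all monotone drawings of $G$ with $\operatorname{mon-pcr}(G)\le3$ crossing pairs, let $D$ be one with the fewest crossings; by Lemma~\ref{lem:poly} we may take $D$ polygonal. We show that no two edges cross twice in $D$. Then $D$ has exactly $\operatorname{mon-pcr}(G)$ crossings, and we are done. Suppose $e,h$ cross at least twice, and let $J,e_J,h_J$ be as above. By the choice of $D$, no rerouting can decrease the number of crossings without increasing the number of crossing pairs.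

(i) If no edge other than $h$ crosses $e$, then $R(h\to e)$ creates no crossing pair and decreases the number of crossings, which is impossible. The same holds with $e$ and $h$ interchanged. So whenever two edges cross at least twice, each of them is also crossed by an edge other than its partner.

(ii) Let $P$ be the set of edges other than $h$ that cross $e$, and $Q$ the set of edges other than $e$ that cross $h$. By (i) both are nonempty, and $1+|P|+|Q|\le3$. So $P=\{f\}$, $Q=\{f'\}$, and $\{e,h\},\{e,f\},\{h,f'\}$ are all the crossing pairs of $D$.

(iii) Let $f=f'$. Since $f$ already crosses both $e$ and $h$, neither $R(h\to e)$ nor $R(e\to h)$ creates a crossing pair. By the observation after \eqref{eq:d}, one of them decreases the number of crossings, a contradiction.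

(iv) Let $f\neq f'$. Only $e$ crosses $f$, so $|e\cap f|=1$ by (i) applied to the pair $\{e,f\}$. Likewise $|h\cap f'|=1$. Let $b=|f\cap e_J|$ and $a=|f'\cap h_J|$, both in $\{0,1\}$. Exchanging $(e,f)$ with $(h,f')$ if necessary, let $b\le a$. Apply $R(h\to e)$. Since $f'$ does not cross $e$ and $f$ does not cross $h$ in $D$, the number of crossings changes by $-2+b-a<0$. The only possible new crossing pair is $\{f,h\}$, and it appears only if $b=1$. Then $a=1$, so the only crossing of $f'$ and $h$ lies on $h_J$, and the pair $\{f',h\}$ disappears. So the number of crossing pairs does not increase, a contradiction.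
\end{proof}

\section{The idea on one and two gadgets}\label{sec:idea}

We now look for a graph in which multiple crossings pay. It will have edges with weights, where a crossing of edges of weights $w$ and $w'$ costs $ww'$; Section~\ref{sec:weights} shows how to remove the weights. In this section all edges lie above a horizontal line, the \emph{ground}, and the vertices named by Greek letters lie on it.

\paragraph{One gadget.} Consider vertices in the order
\[
\lambda_1,\ \beta_1,\ \lambda_0,\ a,\ c,\ \rho_0,\ \delta_1,\ \rho_1 ,
\]
a heavy edge $e=\beta_1\delta_1$, and five light edges, the \emph{gadget}:
\[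
g=\lambda_0a\ (\text{weight }1),\quad p=\lambda_1a\ (3),\quad f=ac\ (3),\quad g'=c\rho_0\ (1),\quad q=c\rho_1\ (3).
\]
At $\lambda_0$ and $\rho_0$ the edge $e$ is overhead, so $g$ starts and $g'$ ends below $e$. At $\beta_1$ the edge $p$ is overhead, so $p$ starts above $e$; likewise $q$ ends above $e$. The crossings with $e$ that $(*)$ forces now depend only on whether $e$ passes above or below $a$ and $c$.
\begin{itemize}
\item Above both: $p$ and $q$ cross $e$, with total weight $6$.
\item Below $a$ only: $g,f,q$ cross $e$, with weight $7$. Below $c$ only: $p,f,g'$, weight $7$.
\item Below both: $g$ and $g'$ cross $e$, with weight $2$.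
\end{itemize}
So $e$ saves $4$ by \emph{dipping} below both $a$ and $c$. Even if $f$ then crosses $e$ twice, which is one crossing pair of weight $3$, the weighted number of pairs is $5<6$.

\paragraph{Two gadgets.} Take two heavy edges $e_1,e_2$ with endpoints in the order $\beta_2,\beta_1,\delta_2,\delta_1$, and two gadgets with vertices $a_1<a_2<c_1<c_2$ between $\beta_1$ and $\delta_2$. Gadget $k$ wants $e_k$ to dip below $a_k$ and $c_k$; its light edges will be arranged so that it does not want the other heavy edge to pass below $a_k$ or $c_k$. Suppose both wishes are fulfilled for both gadgets, as in Figure~\ref{fig:two}, and look at the order of $e_1$ and $e_2$. At $\beta_1$ the edge $e_1$ is lower, at $a_2$ the edge $e_2$ is lower, at $c_1$ again $e_1$, and at $\delta_2$ again $e_2$. So $e_1$ and $e_2$ cross at least three times. They have to cross anyway, so three crossings are free in the pair count, but they cost two additional heavy crossings in the crossing count.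

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.15,yscale=1.15]
\draw[gray] (-0.4,0)--(10.4,0);
\draw[thick] (0,0)--(1,2)--(2,2)--(3.2,2)--(4.4,0.25)--(5.6,1)--(6.8,0.25)--(8,1)--(9,0);
\draw[thick,dashed] (1,0)--(2,1)--(3.2,0.25)--(4.4,1)--(5.6,0.25)--(6.8,2)--(8,2)--(9,2)--(10,0);
\foreach \x/\n in {0/\beta_2,1/\beta_1,2/\lambda_0,8/\rho_0,9/\delta_2,10/\delta_1}
 {\fill (\x,0) circle (1.6pt); \node[below] at (\x,-0.05) {$\n$};}
\foreach \x/\n in {3.2/a_1,4.4/a_2,5.6/c_1,6.8/c_2}
 {\fill (\x,0.5) circle (1.6pt); \node[below] at (\x,-0.05) {$\n$}; \draw[dotted] (\x,0)--(\x,0.5);}
\node[above] at (2.2,2) {$e_2$};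
\node[above] at (7.8,2) {$e_1$};
\end{tikzpicture}
\caption{Two heavy edges $e_2$ (solid) and $e_1$ (dashed). Each $e_k$ passes below the points $a_k$ and $c_k$ of its own gadget and above the points of the other gadget. This forces three crossings. Light edges and the vertices $\lambda_k,\rho_k$ with $k\ge1$ are not shown.}
\label{fig:two}
\end{figure}

\paragraph{Many gadgets.} Take $n$ heavy edges and $n$ gadgets. Let $z$ be the number of gadgets $k$ for which $e_k$ dips below both $a_k$ and $c_k$. If heavy edges are so heavy that each pair can afford only one crossing, then each two of these $z$ gadgets are in conflict: one of the two heavy edges must pass below a point of the other gadget. We shall arrange that this costs at least $1$ extra. So, compared to a drawing without dips, the crossing count changes by at least $-4z+\binom z2$, which is never below $-10$. In the pair count all $n$ edges may dip, and each saves $1$ even if $f_k$ crosses $e_k$ twice, so the change is $-n$. For $n=11$ the pair count wins by one unit.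

It remains to remove the weights, to build a ground that cannot be avoided, and to do the bookkeeping.

\section{From weighted to unweighted graphs}\label{sec:weights}

Let $G$ be an ordered graph with positive integer edge weights $w$. For a monotone drawing $D$ of $G$ put
\[
\mathrm{cr}_w(D)=\sum_{\{e,f\}}w(e)w(f)\,|e\cap f|,\qquad
\mathrm{pcr}_w(D)=\sum_{\{e,f\}\text{ crossing}}w(e)w(f).
\]
Parallel copies of edges would make the graph non-simple, so we subdivide them. Let $G_w$ be the simple ordered graph obtained by replacing each edge $uv$ ($u<v$) by $w(uv)$ paths $u\,s\,v$, each with its own new vertex $s$; the new vertices with left neighbor $u$ come immediately after $u$, in some fixed order, before the next vertex of $G$.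

\begin{lemma}\label{lem:weights}
$\operatorname{mon-cr}(G_w)\ge\min_D\mathrm{cr}_w(D)$, and $\operatorname{mon-pcr}(G_w)\le\mathrm{pcr}_w(D)$ for every monotone drawing $D$ of $G$.
\end{lemma}

\begin{proof}
Take any monotone drawing of $G_w$. Each path $u\,s\,v$ is an $x$-monotone curve from $u$ to $v$. Forgetting the vertices $s$ we obtain $w(e)$ curves for each edge $e$ of $G$, with the same crossings. Choose one curve for each $e$, uniformly and independently. This is a random monotone drawing $D$ of $G$. A crossing between a curve of $e$ and a curve of $f\neq e$ survives with probability $1/(w(e)w(f))$ and then contributes $w(e)w(f)$ to $\mathrm{cr}_w(D)$. So the expectation of $\mathrm{cr}_w(D)$ is the number of crossings between curves of different edges of $G$, which is at most the number of crossings of the given drawing. Some $D$ does not exceed the expectation.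

For the second claim let $D$ be polygonal, by Lemma~\ref{lem:poly}. View $e=uv$ as a function on $[x(u),x(v)]$ and let $b_e(x)=\min(x-x(u),x(v)-x)$. As copies of $e$ take the functions $e+\varepsilon_i b_e$ with distinct small numbers $\varepsilon_i$, $1\le i\le w(e)$. Copies of one edge meet only at their endpoints. For edges $e\ne f$, the difference of a copy of $e$ and a copy of $f$ is a small piecewise linear perturbation of $e-f$, with small change of slopes. Near a crossing, $e-f$ is strictly monotone, so exactly one zero persists, and it is a proper crossing. Near a common left or right endpoint, $e-f$ has nonzero slope and the perturbation vanishes at that endpoint, so no further zero appears. Elsewhere $e-f$ is bounded away from $0$. Hence copies of $e$ and $f$ cross exactly as often as $e$ and $f$ do, and only near the crossings of $e$ and $f$. There are no triple points: near a crossing of $e$ and $f$ there are no copies of a third edge, and two copies of the same edge do not cross. Also no copy passes through a vertex of $G$ that is not its endpoint.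

Finally place the vertices $s$ on the copies, in the prescribed order, so close to their left neighbors $u$ that the arcs $us$ carry no crossing and end before the next vertex of $G$. Every crossing lies on two arcs $sv$, so the number of crossing pairs of edges in this drawing of $G_w$ is exactly $\mathrm{pcr}_w(D)$.
\end{proof}

So it suffices to find a weighted graph with a drawing whose $\mathrm{pcr}_w$ is smaller than the minimum of $\mathrm{cr}_w$.

\section{The construction}\label{sec:construction}

Let
\[
n=11,\qquad W=10^4,\qquad H=10^{10}.
\]
We keep the letter $n$ in the formulas to show where its value matters.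

\paragraph{Vertices.} Let $M=4n+2$. The \emph{surface vertices} $u_1<\dots<u_M$ are, in this order,
\[
\lambda_n,\beta_n,\lambda_{n-1},\beta_{n-1},\dots,\lambda_1,\beta_1,\lambda_0,\quad
\rho_0,\delta_n,\rho_n,\delta_{n-1},\rho_{n-1},\dots,\delta_1,\rho_1 .
\]
There are \emph{cellar vertices} $o_0<u_1<o_1<u_2<\dots<u_M<o_M$. Finally, there are vertices $a_1<\dots<a_n<c_1<\dots<c_n$, all placed between $o_{2n+1}$ (the cellar vertex following $\lambda_0=u_{2n+1}$) and $\rho_0=u_{2n+2}$.

\paragraph{Edges.}
\begin{itemize}
\item \emph{Frame edges}, weight $H$: $o_{i-1}u_i,\ u_io_i,\ o_{i-1}o_i$ for $1\le i\le M$, and $u_iu_{i+1}$ for $1\le i<M$. They will form the ground; see Figure~\ref{fig:frame}.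
\item \emph{Long edges}, weight $W$: $e_j=\beta_j\delta_j$ for $1\le j\le n$.
\item \emph{Light edges}, for $1\le k\le n$: $g_k=\lambda_0a_k$ (weight $1$), $p_k=\lambda_ka_k$ (weight $3$), $f_k=a_kc_k$ (weight $3$), $g'_k=c_k\rho_0$ (weight $1$), $q_k=c_k\rho_k$ (weight $3$).
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw (0,-1)--(1,0)--(2,-1)--(3,0)--(4,-1)--(5,0)--(6,-1);
\draw (0,-1)--(6,-1);
\draw[very thick] (1,0)--(5,0);
\foreach \x/\n in {1/u_1,3/u_2,5/u_3} {\fill (\x,0) circle (1.6pt); \node[above] at (\x,0.03) {$\n$};}
\foreach \x/\n in {0/o_0,2/o_1,4/o_2,6/o_3} {\fill (\x,-1) circle (1.6pt); \node[below] at (\x,-1.03) {$\n$};}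
\end{tikzpicture}
\caption{The beginning of the frame. The thick path $u_1u_2u_3\cdots$ is the ground. An edge that leaves $u_2$ to the right below the ground, without crossing the frame, cannot get past $u_3$.}
\label{fig:frame}
\end{figure}

The order of the surface vertices encodes what we need, for edges drawn above the ground. For $j<k$ we have $\beta_k<\beta_j<\delta_k<\delta_j$, so $e_j$ starts below $e_k$, and $e_k$ ends below $e_j$. The vertex $\lambda_k$ lies just before $\beta_k$, so $p_k$ starts above $e_1,\dots,e_k$ and below $e_{k+1},\dots,e_n$. The vertex $\rho_k$ lies just after $\delta_k$, so $q_k$ ends above $e_k,\dots,e_n$ and below $e_1,\dots,e_{k-1}$.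

The three scales separate the sources of cost. We shall compare a lower bound $55W^2+386W$ for $\mathrm{cr}_w$ with a drawing whose $\mathrm{pcr}_w$ is at most $55W^2+385W$ plus the contribution of the pairs of light edges. The total light weight is $11n=121$, so this last contribution is at most $121^2/2<W$. Since $W^2>386W$, a drawing in which some pair of long edges crosses more often than necessary already exceeds the lower bound; and since $H>55W^2+386W$, so does a drawing with a crossing on the frame.

\section{A drawing with few crossing pairs}\label{sec:upper}

\begin{proposition}\label{prop:upper}
The weighted graph of Section~\ref{sec:construction} has a monotone drawing with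
\[
\mathrm{pcr}_w\le 55W^2+385W+7320=5\,503\,857\,320 .
\]
\end{proposition}

\begin{proof}
The idea is to let each $e_k$ dip below $a_k$ and $c_k$ and below no other $a_j$ or $c_j$.

Put every $u_i$ at height $0$ and every $o_i$ at height $-1$, with straight frame edges. The frame is then crossing-free and lies in $\{y\le0\}$. Put all $a_k,c_k$ at height $\frac12$.

Call the $x$-coordinates of all vertices except the $o_i$ \emph{stations}. For each non-frame edge we prescribe its height at every station strictly between its endpoints and interpolate linearly between stations.
\begin{itemize}
\item $e_j$ has height $j$ at the stations strictly between $\beta_j$ and $c_1$, except height $\frac14$ at $a_j$. It has height $n+1-j$ at the stations from $c_1$ on and before $\delta_j$, except height $\frac14$ at $c_j$.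
\item $p_k$ has height $k+\frac12$.
\item $q_k$ has height $n+1-k+\frac12$.
\item Each of the edges $f_k,g_k,g'_k$ has a constant height in $(0,\frac18)$ at these stations, all these heights being distinct.
\end{itemize}

\emph{This is a legitimate drawing.} At no station do two non-frame edges have equal height, except at a common endpoint: the $e_j$ that are not at $\frac14$ have distinct positive integer heights, at most one long edge is at $\frac14$, and no $p_k$ and $q_l$ span the same station, because $a_k<c_l$ for all $k,l$. No edge passes through a vertex: at $a_k$ and $c_k$ all passing non-frame edges have heights less than $\frac18$, equal to $\frac14$, or at least $1$, and the surface vertices have height $0$ while passing non-frame edges have positive height. The frame is not crossed, since non-frame edges have positive height except at surface endpoints. In a slab between consecutive stations two edges are straight segments, so they cross at most once, and they cross if and only if their orders at the two stations are strict and opposite. In particular, edges with a common endpoint at one of the two stations do not cross in the slab, and they do not coincide there because at the other station their heights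 differ.

A small generic perturbation of the prescribed heights keeps all this and removes triple points. Indeed, the only edges that span a single slab are $g_1$ and $g'_n$, and these two span different slabs. Every other edge has a prescribed height at one of the two stations bounding a slab that it spans. So among three edges that are concurrent inside a slab, at least one can be moved at the point of concurrency while the other two, which have only this point in common in the slab, are kept.

\emph{Crossings of $p_k$ with long edges.} Let $j\le k$. Then $\lambda_k<\beta_j$. At $\beta_j$, and at all later stations before $a_k$, $p_k$ has height $k+\frac12$ and $e_j$ has height at most $j\le k$, so $p_k$ is above $e_j$. Let $j>k$. Then $\beta_j<\lambda_k$; at $\lambda_k$, and at all later stations before $a_k$, $e_j$ has height $j\ge k+1$ (its dip at $a_j$ comes later), so $p_k$ is below $e_j$. At $a_k$, of height $\frac12$, exactly $e_k$ is below, with height $\frac14$; all other long edges have height at least $1$. So $p_k$ crosses exactly $e_1,\dots,e_{k-1}$.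

\emph{Crossings of $q_k$ with long edges.} At $c_k$ exactly $e_k$ is below. Let $j\ge k$. Then $\delta_j<\rho_k$; at the stations after $c_k$ up to $\delta_j$, $e_j$ has height at most $n+1-j\le n+1-k$, so $e_j$ is below $q_k$. Let $j<k$. Then $\rho_k<\delta_j$; at the stations after $c_k$ up to $\rho_k$, $e_j$ has height $n+1-j\ge n+2-k$ (its dip at $c_j$ came earlier), so $e_j$ is above $q_k$. So $q_k$ crosses exactly $e_{k+1},\dots,e_n$.

\emph{Crossings of $g_k,f_k,g'_k$ with long edges.} At every station strictly between its endpoints, each of these edges is below all long edges. So is $g_k$ at $\lambda_0$ and $g'_k$ at $\rho_0$. At $a_k$ and at $c_k$ exactly $e_k$ is below. So each of $g_k,f_k,g'_k$ crosses exactly $e_k$. The edge $f_k$ crosses $e_k$ twice, but this is one pair.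

The light--long crossing pairs therefore have total weight
\[
W\Bigl(2\cdot3\tbinom n2+n+3n+n\Bigr)=W(3n^2+2n)=385\,W .
\]
The long--long pairs have total weight at most $\binom n2W^2=55W^2$. The light--light pairs have total weight at most $121^2/2=7320.5$, hence at most $7320$.
\end{proof}

Note that $3n^2+2n=3n(n+1)-n$, as announced in Section~\ref{sec:idea}.

\section{Every drawing has many crossings}\label{sec:lower}

\begin{proposition}\label{prop:lower}
Every monotone drawing $D$ of the weighted graph of Section~\ref{sec:construction} satisfies
\[
\mathrm{cr}_w(D)\ge 55W^2+386W=5\,503\,860\,000 .
\]
\end{proposition}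

The proof takes up most of this section. If a frame edge is crossed, then $\mathrm{cr}_w(D)\ge H=10^{10}>55W^2+386W$. So from now on we assume that \emph{no frame edge is crossed}. A drawing may place its vertices at any heights, so we first have to recover the picture ``above the ground''.

\subsection{The ground}

At $x(u_1)$ the edge $o_0o_1$ passes above or below $u_1$. Reflecting $D$ vertically if necessary, we assume that it passes below.

\begin{lemma}\label{lem:frame}
The edge $o_{i-1}o_i$ passes below $u_i$ for $1\le i\le M$, and $u_iu_{i+1}$ passes above $o_i$ for $1\le i<M$.
\end{lemma}

\begin{proof}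
We proceed from left to right. Suppose $o_{i-1}o_i$ passes below $u_i$, where $i<M$. If $u_iu_{i+1}$ passed below $o_i$, then $o_{i-1}o_i$ and $u_iu_{i+1}$ would have opposite orders at $x(u_i)$ and $x(o_i)$ and would cross by $(*)$, contrary to our assumption. So $u_iu_{i+1}$ passes above $o_i$. If then $o_io_{i+1}$ passed above $u_{i+1}$, the edges $o_io_{i+1}$ and $u_iu_{i+1}$ would have opposite orders at $x(o_i)$ and $x(u_{i+1})$, and would cross. So $o_io_{i+1}$ passes below $u_{i+1}$.
\end{proof}

Let $\Gamma$ be the $x$-monotone curve formed by the edges $u_1u_2,\dots,u_{M-1}u_M$. Every non-frame edge spans a subinterval of $[x(u_1),x(u_M)]$ and meets $\Gamma$ at most in its endpoints, so its interior is entirely above or entirely below $\Gamma$.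

\begin{lemma}\label{lem:above}
All edges $e_j$, $p_k$ and $q_k$ lie above $\Gamma$.
\end{lemma}

\begin{proof}
Let $h$ be some $e_j$ or $p_k$, with left endpoint $u_i$ ($=\beta_j$ or $\lambda_k$ with $k\ge1$). Its right endpoint lies strictly to the right of $u_{i+1}$. Suppose $h$ is below $\Gamma$. At $x(u_i)$ the edge $h$ is above $o_{i-1}o_i$ by Lemma~\ref{lem:frame}. The two edges do not cross and $h$ does not pass through $o_i$, so $h$ is above $o_i$. Since $h$ does not cross $o_iu_{i+1}$ and does not pass through $u_{i+1}$, it is above $u_{i+1}$ at $x(u_{i+1})$. This contradicts that $h$ is below $\Gamma$.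

Let $h=q_k$, with right endpoint $u_i=\rho_k$. Then $u_{i-1}=\delta_k$, and the left endpoint $c_k$ of $h$ lies strictly to the left of $u_{i-1}$. Suppose $h$ is below $\Gamma$. At $x(u_i)$ it is above $o_{i-1}o_i$, hence it is above $o_{i-1}$. Since it does not cross $u_{i-1}o_{i-1}$ and does not pass through $u_{i-1}$, it is above $u_{i-1}$, a contradiction.
\end{proof}

No such statement is needed for the edges $f_k,g_k,g'_k$.

\subsection{Long edges}

\begin{lemma}\label{lem:long}
Let $i<j$. At $x(\beta_i)$ the edge $e_i$ is below $e_j$, and at $x(\delta_j)$ the edge $e_j$ is below $e_i$. In particular $e_i$ and $e_j$ cross an odd number of times.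
\end{lemma}

\begin{proof}
We have $\beta_j<\beta_i<\delta_j<\delta_i$. By Lemma~\ref{lem:above}, $e_j$ is above $\beta_i$ at $x(\beta_i)$, and $e_i$ is above $\delta_j$ at $x(\delta_j)$. The last claim is $(*)$.
\end{proof}

If some pair of long edges crosses at least three times, then $\mathrm{cr}_w(D)\ge(55+2)W^2>55W^2+386W$. So from now on we assume that \emph{every two long edges cross exactly once}; they contribute $55W^2$.

\subsection{The price list}

Every $e_j$ spans all vertices $a_k,c_k$. Let
\[
A_k=\{j:e_j\text{ passes below }a_k\},\qquad C_k=\{j:e_j\text{ passes below }c_k\}.
\]
By $(*)$ and Lemma~\ref{lem:above}, the following crossings between the light edges of index $k$ and $e_j$ are forced.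
\begin{itemize}
\item $g_k$ crosses $e_j$ if $j\in A_k$: at $x(\lambda_0)$ the edge $e_j$ is above $\lambda_0$.
\item $p_k$ crosses $e_j$ if exactly one of $j\in A_k$, $j\le k$ holds. Indeed, for $j\le k$ the edge $p_k$ is above $\beta_j$ at $x(\beta_j)$, so $p_k$ is above $e_j$ there; for $j>k$ the edge $e_j$ is above $\lambda_k$ at $x(\lambda_k)$, so $p_k$ starts below $e_j$.
\item $f_k$ crosses $e_j$ if $j$ is in exactly one of $A_k,C_k$.
\item $g'_k$ crosses $e_j$ if $j\in C_k$: at $x(\rho_0)$ the edge $e_j$ is above $\rho_0$.
\item $q_k$ crosses $e_j$ if exactly one of $j\in C_k$, $j\ge k$ holds. Indeed, for $j\ge k$ the edge $q_k$ is above $\delta_j$ at $x(\delta_j)$, so $q_k$ is above $e_j$ there; for $j<k$ the edge $e_j$ is above $\rho_k$ at $x(\rho_k)$, so $q_k$ ends below $e_j$.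
\end{itemize}
Adding the weights $1,3,3,1,3$ of $g_k,p_k,f_k,g_k',q_k$ in each case, we see that the crossings between $e_j$ and the light edges of index $k$ contribute to $\mathrm{cr}_w(D)$ at least $W$ times the following entry. In parentheses are the edges that are forced to cross $e_j$.
\begin{center}
\renewcommand{\arraystretch}{1.25}
\begin{tabular}{c|c|c|c|c}
 & $j\notin A_k\cup C_k$ & $j\in A_k\setminus C_k$ & $j\in C_k\setminus A_k$ & $j\in A_k\cap C_k$\\\hline
$j<k$ & $3$\ \ $(p)$ & $1+3$\ \ $(g,f)$ & $3+3+1+3$\ \ $(p,f,g',q)$ & $1+1+3$\ \ $(g,g',q)$\\
$j=k$ & $3+3$\ \ $(p,q)$ & $1+3+3$\ \ $(g,f,q)$ & $3+3+1$\ \ $(p,f,g')$ & $1+1$\ \ $(g,g')$\\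
$j>k$ & $3$\ \ $(q)$ & $1+3+3+3$\ \ $(g,p,f,q)$ & $3+1$\ \ $(f,g')$ & $1+3+1$\ \ $(g,p,g')$
\end{tabular}
\end{center}
We read off:
\begin{itemize}
\item for $j\neq k$ the entry is at least $3$, and at least $4$ if $j\in A_k\cup C_k$;
\item for $j=k$ the entry is $2$ if $k\in A_k\cap C_k$, and at least $6$ otherwise.
\end{itemize}
Let $Z=\{k:k\in A_k\cap C_k\}$, $z=|Z|$, and let $N$ be the number of ordered pairs $(j,k)$ with $j\ne k$ and $j\in A_k\cup C_k$. Summing over all $j,k$, the light--long crossings contribute at least
\begin{equation}\label{eq:sum}
W\bigl(3n(n-1)+N+6(n-z)+2z\bigr)=W\bigl(3n(n+1)-4z+N\bigr).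
\end{equation}

\subsection{Dipping gadgets are in conflict}

\begin{lemma}\label{lem:conflict}
Let $j<k$ both be in $Z$. Then $j\in A_k$ or $k\in C_j$. Consequently $N\ge\binom z2$.
\end{lemma}

\begin{proof}
Suppose neither holds. We read off the order of $e_j$ and $e_k$ at four places.
\begin{itemize}
\item At $x(\beta_j)$: $e_j$ is below $e_k$, by Lemma~\ref{lem:long}.
\item At $x(a_k)$: $e_k$ is below $a_k$ since $k\in Z$, and $e_j$ is above $a_k$ since $j\notin A_k$. So $e_k$ is below $e_j$.
\item At $x(c_j)$: $e_j$ is below $c_j$ since $j\in Z$, and $e_k$ is above $c_j$ since $k\notin C_j$. So $e_j$ is below $e_k$.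
\item At $x(\delta_k)$: $e_k$ is below $e_j$, by Lemma~\ref{lem:long}.
\end{itemize}
Since $\beta_j<a_k<c_j<\delta_k$, the edges $e_j,e_k$ cross at least three times by $(*)$, contrary to our assumption. So each of the $\binom z2$ pairs $\{j,k\}\subseteq Z$ yields at least one of the ordered pairs $(j,k)$, $(k,j)$ counted by $N$.
\end{proof}

This is where we use that all $a$'s precede all $c$'s: the proof needs $a_k<c_j$ for $j<k$.

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
By \eqref{eq:sum} and Lemma~\ref{lem:conflict} the light--long crossings contribute at least
\[
W\Bigl(3n(n+1)-4z+\binom z2\Bigr)=W\Bigl(3n(n+1)+\frac{z(z-9)}2\Bigr)\ge W\bigl(3n(n+1)-10\bigr)=386\,W .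
\]
The inequality holds because $(z-4)(z-5)\ge0$ for every integer $z$, that is, $z(z-9)\ge-20$. Adding the long--long crossings gives $\mathrm{cr}_w(D)\ge55W^2+386W$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G^*=G_w$ for the weighted graph $G$ of Section~\ref{sec:construction}. By Lemma~\ref{lem:weights} and Propositions~\ref{prop:upper} and~\ref{prop:lower},
\[
\operatorname{mon-pcr}(G^*)\le5\,503\,857\,320<5\,503\,860\,000\le\operatorname{mon-cr}(G^*).
\]
The graph $G$ is connected: the frame contains the path $o_0u_1o_1u_2\cdots u_Mo_M$, and each $a_k$ and $c_k$ is joined to it by $g_k$ and $g'_k$, respectively. Hence $G^*$ is connected as well.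
\end{proof}

\begin{remark}
In the drawing of Section~\ref{sec:upper} each $e_j$ passes below $a_j$ and $c_j$ and above all other $a_k,c_k$. So $z=n$ and $N=0$ there, and by the proof of Lemma~\ref{lem:conflict} every two long edges cross at least three times. This is where the pair count gains over the crossing count.
\end{remark}

\section{A linear gap}\label{sec:linear}

\begin{proof}[Proof of Theorem~\ref{thm:linear}]
Put $t$ copies of $G^*$ on consecutive intervals of the order, and join the last vertex of each copy to the first vertex of the next one. Call the resulting connected ordered graph $G_t$. Draw the copies side by side, each with $\operatorname{mon-pcr}(G^*)$ crossing pairs. The two ends of each connecting edge are consecutive in the order, and no other edge spans the interval between them, so connecting edges are crossing-free. Hence $\operatorname{mon-pcr}(G_t)\le t\operatorname{mon-pcr}(G^*)$. Conversely, every monotone drawing of $G_t$ restricts to monotone drawings of the $t$ copies, which share no edges, so $\operatorname{mon-cr}(G_t)\ge t\operatorname{mon-cr}(G^*)$. By Theorem~\ref{thm:main},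
\[
\operatorname{mon-cr}(G_t)-\operatorname{mon-pcr}(G_t)\ge t\,(5\,503\,860\,000-5\,503\,857\,320)=2680\,t .
\]
Since $4\cdot10^{-7}\cdot5\,503\,857\,320<2680$, we also have
\[
\operatorname{mon-cr}(G_t)\ge 5\,503\,860\,000\,t\ge(1+4\cdot10^{-7})\cdot5\,503\,857\,320\,t\ge(1+4\cdot10^{-7})\operatorname{mon-pcr}(G_t).\qedhere
\]
\end{proof}

\begin{thebibliography}{1}
\bibitem{thesis}
\emph{Intersection Patterns of Edges in Topological Graphs},
\url{https://infoscience.epfl.ch/record/174699/files/EPFL_TH5334.pdf}.
\end{thebibliography}

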